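# Hereditarily normal spaces with $\operatorname{Ind}X=n$ and $\operatorname{Hind}X\ge 2n$

## Touching closed sets and the gap between two dimensions

**Theorem A (ZFC).** For every integer $n\ge 1$ there is a hereditarily normal Hausdorff space $X_n$ with $\operatorname{Ind}X_n=n$ and $\operatorname{Hind}X_n\ge 2n$. The space $X_n$ is a perfectly normal space plus one point.

**Theorem B.** If for some regular $\kappa>2^{\aleph_0}$ there is a non-reflecting stationary set of ordinals $<\kappa$ of cofinality $\omega$ (for example, if $V=L$), then there is a hereditarily normal space $X$ with $\operatorname{Ind}X=1$ and $\operatorname{Hind}X=\infty$.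

Now we unpack. The strong inductive dimension $\operatorname{Ind}$ asks how thin a closed set can be and still separate two *disjoint* closed sets. The huge inductive dimension $\operatorname{Hind}$ asks the same for two closed sets $F,G$ that are allowed to *touch*, as long as $F\cap G$ has smaller dimension: one then separates $F\setminus G$ from $G\setminus F$. Clearly $\operatorname{Hind}\ge\operatorname{Ind}$. Two results are known: $\operatorname{Hind}=\operatorname{Ind}$ on totally normal spaces, and $\operatorname{Hind}X=\operatorname{Ind}X$ for every hereditarily normal $X$ with $\operatorname{Hind}X\le 1$. The question, whose source is "A New Dimension Function" (https://www.ams.org/journals/proc/1975-050-01/S0002-9939-1975-0370530-5/S0002-9939-1975-0370530-5.pdf), is whether the two functions agree on all hereditarily normal spaces.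

Theorem A with $n=1$ says no, in ZFC: there is a space with $\operatorname{Ind}=1$ and $\operatorname{Hind}\ge 2$. We shall see in a moment that $\operatorname{Ind}X\le 0$ forces $\operatorname{Hind}X=\operatorname{Ind}X$. So the functions can first differ at $\operatorname{Ind}=1$, they do differ at every value $\operatorname{Ind}=n\ge1$, and the difference is unbounded. Theorem B improves this under an extra hypothesis. We do not determine the exact values of $\operatorname{Hind}X_n$, nor whether a space with $\operatorname{Ind}=1$, $\operatorname{Hind}=\infty$ exists in ZFC alone.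

## 1. Definitions and textbook facts

All spaces are **hereditarily normal**: every subspace is normal. Equivalently, any two *separated* sets $A,B$ (meaning $\overline A\cap B=\emptyset=A\cap\overline B$) have disjoint open neighbourhoods: apply normality to the open subspace $X\setminus(\overline A\cap\overline B)$, in which $\overline A$ and $\overline B$ leave disjoint closed traces.

**Definition (partition).** A closed set $S\subseteq X$ is a *partition* between $A$ and $B$ in $X$ (it *separates* them) if $X\setminus S=U\cup V$ with $U,V$ disjoint open, $A\subseteq U$, $B\subseteq V$. The sets $U,V$ are the *sides* of $S$.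

**Definition (Ind).** $\operatorname{Ind}X=-1$ iff $X=\emptyset$. For $n\ge0$, $\operatorname{Ind}X\le n$ iff between any two disjoint closed subsets of $X$ there is a partition $S$ with $\operatorname{Ind}S\le n-1$. Further, $\operatorname{Ind}X=n$ iff $\operatorname{Ind}X\le n$ and not $\operatorname{Ind}X\le n-1$, and $\operatorname{Ind}X=\infty$ iff $\operatorname{Ind}X\le n$ for no integer $n$.

**Definition (Hind).** $\operatorname{Hind}X=-1$ iff $X=\emptyset$. For $n\ge0$, $\operatorname{Hind}X\le n$ iff for each pair of closed sets $F,G\subseteq X$ with $\operatorname{Hind}(F\cap G)\le n-1$ there are closed sets $K,L\subseteq X$ with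
$$F\setminus G\subseteq K\setminus L,\qquad G\setminus F\subseteq L\setminus K,\qquad K\cup L=X,\qquad \operatorname{Hind}(K\cap L)\le n-1 .$$
The values $\operatorname{Hind}X=n$ and $\operatorname{Hind}X=\infty$ are then defined as for $\operatorname{Ind}$.

For an example of the kind of pair that $\operatorname{Hind}$ adds, take in the square $[0,1]^2$ the sets $F=[0,\frac12]^2$ and $G=[\frac12,1]^2$, which touch in the single point $(\frac12,\frac12)$. The sets $K=\{u+v\le1\}$ and $L=\{u+v\ge1\}$ do what is asked, and $K\cap L$ is a segment through the point.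

A space is **perfectly normal** if it is normal and every open set is an $F_\sigma$. Write $\dim$ for covering dimension, $I=[0,1]$, $\mathfrak c=2^{\aleph_0}$. We use the following facts (Engelking, *Theory of Dimensions, Finite and Infinite* and *General Topology*).

- **(D1)** (Čech) If a perfectly normal space $Z$ is $\bigcup_{i<\omega}Z_i$ with $Z_i$ closed and $\operatorname{Ind}Z_i\le n$, then $\operatorname{Ind}Z\le n$. Perfect normality is hereditary.
- **(D2)** For metrizable spaces $\operatorname{Ind}=\dim$; the subspace theorem, the countable closed sum theorem and $\dim(M\times M')\le\dim M+\dim M'$ hold. Also $\dim I^n=n$.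
- **(D3)** For separable metrizable $M$: $\dim(A\cup B)\le\dim A+\dim B+1$ for $A,B\subseteq M$; and if $Z\subseteq M$, $\dim Z\le m$, $m\ge0$, then any two disjoint closed subsets of $M$ have a partition $T$ in $M$ with $\dim(T\cap Z)\le m-1$.
- **(D4)** If $T_a$ is a partition in $I^k$ between $\{u_a=0\}$ and $\{u_a=1\}$ for $1\le a\le k$, then $\bigcap_aT_a\neq\emptyset$.
- **(D5)** A compact metrizable space has $\dim\le0$ iff it contains no nondegenerate continuum.
- **(D6)** A $T_1$ space is normal if for all disjoint closed $P,Q$ there are countably many open sets covering $P$ whose closures miss $Q$ (Engelking, *General Topology*, Lemma 1.5.15).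
- **(S1)** (Fodor) If $\kappa$ is regular uncountable, $S\subseteq\kappa$ is stationary and $f(\delta)<\delta$ for all $\delta\in S$, then $f$ is constant on a stationary subset of $S$. A countable union of non-stationary sets is non-stationary.
- **(S2)** (Solovay) A stationary subset of a regular uncountable $\kappa$ can be split into any finite number of stationary sets.
- **(S3)** (Gale–Stewart) A game of length $\omega$ that one player, if he wins at all, wins at a finite stage is determined. Indeed, if this player I has no winning strategy, then after each move of I the other player II can reply legally so that I still has none, and by always doing this II is never beaten.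

Two trivial facts: $\operatorname{Ind}$ is monotone on closed subsets, and a disjoint union of open subspaces of $\operatorname{Ind}\le n$ has $\operatorname{Ind}\le n$.

## 2. Hind by hand: low dimensions and perfectly normal spaces

**Lemma 1.** (a) If $\operatorname{Hind}X\le n$ and $A$ is closed in $X$, then $\operatorname{Hind}A\le n$. (b) $\operatorname{Hind}X\le n$ implies $\operatorname{Hind}X\le n+1$. (c) $\operatorname{Hind}X\le n$ implies $\operatorname{Ind}X\le n$. (d) $\operatorname{Ind}X\le0$ implies $\operatorname{Hind}X\le 0$; a one-point space has $\operatorname{Hind}=0$.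

*Proof.* (a) Induct on $n$; $n=-1$ is trivial. Closed sets $F,G$ of $A$ are closed in $X$. Take $K,L$ for them in $X$ and use $K\cap A,L\cap A$. Their intersection is closed in $K\cap L$, so it has $\operatorname{Hind}\le n-1$ by induction.

(b) The case $n=-1$ is trivial. Let $n\ge0$ and let $F,G$ be closed with $\operatorname{Hind}(F\cap G)\le n$. The sets $F\setminus G$ and $G\setminus F$ are disjoint and closed in the normal open subspace $X\setminus(F\cap G)$, so there are disjoint open $U\supseteq F\setminus G$ and $V\supseteq G\setminus F$. Put $K=X\setminus V$, $L=X\setminus U$. Then $K\cup L=X$, $K\setminus L=U$, $L\setminus K=V$, and $\operatorname{Hind}(K\cap L)\le n$ by (a).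

(c) Induct on $n$. If $F,G$ are disjoint and closed, then $\operatorname{Hind}(F\cap G)=-1$, so there are $K,L$ as in the definition. As $K\cup L=X$, the open sets $X\setminus L=K\setminus L\supseteq F$ and $X\setminus K=L\setminus K\supseteq G$ are disjoint. So $K\cap L$ is a partition, and $\operatorname{Ind}(K\cap L)\le n-1$ by induction.

(d) For $n=0$ the condition $\operatorname{Hind}(F\cap G)\le-1$ means that $F,G$ are disjoint, and $\operatorname{Hind}(K\cap L)\le -1$ means $K\cap L=\emptyset$. So the two definitions coincide at $n=0$. $\square$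

So a counterexample must have $\operatorname{Ind}\ge1$. Next, let us try to prove $\operatorname{Hind}\le\operatorname{Ind}$. Given touching $F,G$, the sensible approach is to delete $F\cap G$, separate what is left in the open subspace, and put $F\cap G$ back. In a perfectly normal space this works.

**Lemma 2.** If $X$ is perfectly normal, then $\operatorname{Hind}X=\operatorname{Ind}X$.

*Proof.* By Lemma 1(c) it suffices to show by induction on $n$ that $\operatorname{Ind}X\le n$ implies $\operatorname{Hind}X\le n$. The case $n=-1$ is trivial. Let $n\ge 0$, $F,G$ closed, $\operatorname{Hind}(F\cap G)\le n-1$. The open set $Z=X\setminus(F\cap G)$ is a countable union of closed subsets of $X$, each of $\operatorname{Ind}\le n$, so $\operatorname{Ind}Z\le n$ by (D1). Take a partition $S$ in $Z$ between $F\setminus G$ and $G\setminus F$ with $\operatorname{Ind}S\le n-1$ and sides $U,V$, and put $K=X\setminus V$, $L=X\setminus U$. Then $K\cap L=(F\cap G)\cup S$. Here $F\cap G$ is closed with $\operatorname{Ind}\le n-1$, and $S$ is open in $K\cap L$, hence a countable union of sets closed in $K\cap L$,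 each of $\operatorname{Ind}\le n-1$. By (D1), $\operatorname{Ind}(K\cap L)\le n-1$, and by induction $\operatorname{Hind}(K\cap L)\le n-1$. $\square$

The proof uses perfect normality in an essential spot: it needs $\operatorname{Ind}(X\setminus(F\cap G))\le\operatorname{Ind}X$. In a space that is only hereditarily normal an open subspace may have larger $\operatorname{Ind}$ than the whole space. The smallest set one can delete is a point, so we look for $X=Y\cup\{p\}$ in which $\operatorname{Ind}Y$ exceeds $\operatorname{Ind}X$.

## 3. Adding one point at the end of a clopen filtration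

This section reduces Theorem A to the construction of a suitable $Y$. We first need to turn a chain of partitions, each inside the previous one, into partitions of the whole space.

**Lemma 3.** Let $Y$ be hereditarily normal, $F_a,G_a$ disjoint closed ($1\le a\le N$), and $Y=S_0\supseteq S_1\supseteq\dots\supseteq S_N$ closed sets such that $S_a$ is a partition in $S_{a-1}$ between $F_a\cap S_{a-1}$ and $G_a\cap S_{a-1}$. Then there are partitions $T_a$ in $Y$ between $F_a$ and $G_a$ with $T_1\cap\dots\cap T_N\subseteq S_N$.

*Proof.* Let $U'\supseteq F_a\cap S_{a-1}$ and $V'\supseteq G_a\cap S_{a-1}$ be the sides of $S_a$ in $S_{a-1}$. Then $\overline{U'}\subseteq S_{a-1}$, and $\overline{U'}\cap V'=\emptyset$ because $V'$ is open in $S_{a-1}$. Hence $\overline{U'}\cap G_a\subseteq \overline{U'}\cap V'=\emptyset$. Also $F_a\cap V'\subseteq U'\cap V'=\emptyset$. So the closure of $F_a\cup U'$ misses $G_a\cup V'$, and symmetrically the closure of $G_a\cup V'$ misses $F_a\cup U'$. These separated sets lie in disjoint open sets $U,V$. Put $T_a=Y\setminus(U\cup V)$. Then $T_a\cap S_{a-1}\subseteq S_{a-1}\setminus(U'\cup V')=S_a$,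 and inductively $T_1\cap\dots\cap T_a\subseteq S_a$. $\square$

**The setting.** Let $Y$ be a hereditarily normal Hausdorff space, $\lambda$ a limit ordinal, and $(Y_\alpha)_{\alpha<\lambda}$ an increasing family of clopen subsets with union $Y$. Let $X=Y\cup\{p\}$, where $Y$ is open in $X$ and keeps its topology, and $p$ has the basic neighbourhoods $\{p\}\cup(Y\setminus Y_\alpha)$, $\alpha<\lambda$. Each $Y_\alpha$ is clopen in $X$, and $X$ is Hausdorff.

**Lemma 4.** (a) $X$ is hereditarily normal.
(b) If $n\ge0$ and $\operatorname{Ind}Y_\alpha\le n$ for all $\alpha<\lambda$, then $\operatorname{Ind}X\le n$.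
(c) Let $N\ge1$, let $\operatorname{Hind}X\le N$, and let $F_a,G_a$ be disjoint closed subsets of $Y$, $1\le a\le N$. Then there are partitions $T_a$ in $Y$ between $F_a$ and $G_a$ such that $\operatorname{Ind}(D\cap\bigcap_aT_a)\le0$ for every closed subset $D$ of $Y$ that is contained in some $Y_\alpha$.

*Proof.* (a) Let $A,B$ be separated in $X$. If $p\notin A\cup B$, use the hereditary normality of the open subspace $Y$. Otherwise let $p\in A$, say. Then $p\notin\overline B$, so $B\subseteq Y_\alpha$ for some $\alpha$. Take disjoint open subsets $V\supseteq B$ and $V'\supseteq A\cap Y_\alpha$ of $Y_\alpha$. Then $V$ and $V'\cup(X\setminus Y_\alpha)$ are disjoint open neighbourhoods of $B$ and $A$.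

(b) Let $A,B$ be disjoint and closed in $X$, say $p\notin B$. Then $B\subseteq Y_\alpha$ for some $\alpha$. A partition in $Y_\alpha$ between $A\cap Y_\alpha$ and $B$ of $\operatorname{Ind}\le n-1$ is a partition in $X$ between $A$ and $B$: add the clopen set $X\setminus Y_\alpha$ to the side of $A$.

(c) The point is to put $p$ into *both* closed sets. Let $X_0=X$. Suppose $1\le a\le N$ and $X_{a-1}$ is closed in $X$ with $\operatorname{Hind}X_{a-1}\le N-a+1$. Put
$$F=X_{a-1}\cap(F_a\cup\{p\}),\qquad G=X_{a-1}\cap(G_a\cup\{p\}).$$
These sets are closed and $F\cap G\subseteq\{p\}$, so $\operatorname{Hind}(F\cap G)\le0\le N-a$. Take $K,L$ from the definition of $\operatorname{Hind}X_{a-1}\le N-a+1$ and put $X_a=K\cap L$; then $\operatorname{Hind}X_a\le N-a$. Let $S_a=X_a\cap Y$ and $S_0=Y$. We have $F_a\cap S_{a-1}\subseteq F\setminus G\subseteq K\setminus L$, $G_a\cap S_{a-1}\subseteq G\setminus F\subseteq L\setminus K$ and $K\cup L=X_{a-1}$. So $S_a$ is a partition in $S_{a-1}$ between $F_a\cap S_{a-1}$ and $G_a\cap S_{a-1}$, with sides $S_{a-1}\setminus L$ and $S_{a-1}\setminus K$.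

At the end $\operatorname{Hind}X_N\le0$, so $\operatorname{Ind}X_N\le0$. A set $D$ as in (c) is closed in $X$, so $S_N\cap D=X_N\cap D$ is closed in $X_N$ and has $\operatorname{Ind}\le0$. Lemma 3 gives partitions $T_a$ with $\bigcap_aT_a\subseteq S_N$. The set $D\cap\bigcap_aT_a$ is closed in $S_N\cap D$, so its $\operatorname{Ind}$ is $\le0$. $\square$

So we want $\operatorname{Ind}Y_\alpha\le n$ for all $\alpha$, and $N=2n-1$ pairs in $Y$ for which no partitions as in (c) exist. If $\operatorname{Ind}Y\le n$, such partitions always exist: choose a chain $S_a$ with $\operatorname{Ind}S_a\le n-a$ for $a\le n$, continue with arbitrary partitions up to $a=N$, and use Lemma 3. Thus $\operatorname{Ind}Y>n$ is forced although all pieces have $\operatorname{Ind}\le n$. The next lemma shows one way in which this fails.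

**Lemma 5.** In the setting above let $\alpha(y)$ be the least $\alpha$ with $y\in Y_\alpha$. If $\operatorname{Ind}Y_\alpha\le n$ for all $\alpha<\lambda$ and some closed unbounded $D\subseteq\lambda$ contains no $\alpha(y)$, $y\in Y$, then $\operatorname{Ind}Y\le n$.

*Proof.* For $\xi\in D$ let $\xi'$ be the next element of $D$. The clopen sets $Y_{\min D}$ and $Y_{\xi'}\setminus Y_\xi$ ($\xi\in D$) are pairwise disjoint and each has $\operatorname{Ind}\le n$. They cover $Y$: if $\alpha(y)<\min D$, then $y\in Y_{\min D}$; otherwise $\xi=\sup(D\cap\alpha(y))$ lies in $D$ because $D$ is closed, so $\xi\ne\alpha(y)$, hence $\xi<\alpha(y)<\xi'$ and $y\in Y_{\xi'}\setminus Y_\xi$. $\square$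

Also, if $Y$ is perfectly normal and $\operatorname{cf}\lambda=\omega$, then $Y$ is a countable union of the $Y_\alpha$ and (D1) gives $\operatorname{Ind}Y\le n$. So, for perfectly normal $Y$, we need $\operatorname{cf}\lambda>\omega$ and levels $\alpha(y)$ that form a stationary subset of $\lambda$.

## 4. The spaces $\Omega_\lambda$: sequences of ordinals times a cube

We build perfectly normal spaces with a point at each level of cofinality $\omega$. Fix $k\ge1$ and a countable base $\mathcal W$ of $I^k$.

**Definition ($B_\lambda$, $\Omega_\lambda$).** For an ordinal $\lambda$, $B_\lambda$ is the set of strictly increasing sequences $x:\omega\to\lambda$ with $\rho(x):=\sup_ix(i)<\lambda$. So $\operatorname{cf}\rho(x)=\omega$ and $x(i)<\rho(x)$ for all $i$. For $s\in\lambda^\ell$ let $[s]=\{x\in B_\lambda:x|\ell=s\}$. Give $B_\lambda$ the ultrametric topology with base the sets $[s]$. Let $\Omega_\lambda=B_\lambda\times I^k$ with the metrizable product topology $\tau_m$, put $\rho(x,u)=\rho(x)$, and let $\tau$ be the topology generated by $\tau_m$ and the sets $\{\rho\le\alpha\}$, $\alpha<\lambda$.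

*Topological words refer to $\tau$ unless "metric" or the index $m$ is used.* For each $\ell$ the sets $[s]$, $s\in\lambda^\ell$, form a clopen partition of $B_\lambda$. Also $\dim B_\lambda\le0$: given an open cover, for each $x$ take the least $\ell$ such that $[x|\ell]$ lies in a member of the cover; the sets so obtained form a disjoint open refinement.

**Examples.** If $\lambda\le\omega$, then $B_\lambda=\emptyset$. The space $B_{\omega+1}$ consists of the strictly increasing sequences of natural numbers; there is one level, $\omega$, and $\tau=\tau_m$. For $\lambda=\omega\cdot2+1$ there are two levels, $\omega$ and $\omega\cdot2$. A sequence $x$ of natural numbers is the metric limit of the sequences $(x(0),\dots,x(\ell-1),\omega,\omega+1,\dots)$ of level $\omega\cdot 2$, but not their $\tau$-limit, because $\{\rho\le\omega\}$ is $\tau$-open. In the other direction lower levels may converge to higher ones: $x=(\omega,\omega\cdot2,\omega\cdot3,\dots)$ has level $\omega^2$, and the sequences $(\omega,\dots,\omega\cdot\ell,\omega\cdot\ell+1,\omega\cdot\ell+2,\dots)\in[x|\ell]$ of level $\omega\cdot(\ell+1)$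 $\tau$-converge to it (in $B_{\lambda}$ with $\lambda>\omega^2$, with a fixed second coordinate $u$).

We use the following facts all the time.

- $\{\rho\le\alpha\}$ is metric-closed: if $\rho(x)>\alpha$, then $x(i)>\alpha$ for some $i$ and $[x|(i+1)]\subseteq\{\rho>\alpha\}$. Hence it is $\tau$-clopen for $\alpha<\lambda$. As a space it is $\Omega_{\alpha+1}$, with both topologies.
- The sets $([x|\ell]\times W)\cap\{\rho\le\rho(x)\}$, with $\ell<\omega$ and $u\in W\in\mathcal W$, form a local $\tau$-base at $(x,u)$, because $(x,u)\in\{\rho\le\alpha\}$ means $\alpha\ge\rho(x)$.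
- Each level $\{\rho=\delta\}$ is $\tau$-closed, and on it $\tau=\tau_m$, since each $\{\rho\le\alpha\}$ contains the level or misses it.
- If $\operatorname{cf}\delta\ne\omega$, no point has level $\delta$, so $\Omega_{\delta+1}=\Omega_\delta$.

The topologies $\tau$ and $\tau_m$ differ, and we need to control where. Let $H\subseteq\Omega_\lambda$, $W\in\mathcal W$, $s\in\lambda^\ell$. If $H\cap([s]\times W)\ne\emptyset$, put
$$g_H(s,W)=\min\{\rho(x):(x,u)\in H\cap([s]\times W)\}<\lambda ,$$
and fix a strictly increasing sequence $g^j_H(s,W)$, $j<\omega$, cofinal in this ordinal, which has cofinality $\omega$. If $H\cap([s]\times W)=\emptyset$, then $g_H(s,W)$ is undefined. Let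
$$E_H(\ell,W)=\{x:g_H(x|\ell,W)\text{ defined},\ \rho(x)<g_H(x|\ell,W)\},\qquad E_H=\bigcup_{\ell<\omega,\,W\in\mathcal W}E_H(\ell,W),$$
$$E^j_H(\ell,W)=\{x:g_H(x|\ell,W)\text{ defined},\ \rho(x)\le g^j_H(x|\ell,W)\}.$$
In the example $\lambda=\omega\cdot2+1$ with $H=\{\rho=\omega\cdot2\}$: for a strictly increasing $s\in\omega^\ell$ and nonempty $W$ we have $g_H(s,W)=\omega\cdot2$, so each $x$ of level $\omega$ lies in $E_H$. No $x$ of level $\omega\cdot2$ does, as $g_H$ never exceeds $\omega\cdot2$. Here $E_H$ is exactly the set of $x$ whose fibre lies in $\operatorname{cl}_mH\setminus\operatorname{cl}_\tau H$.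

**Lemma 6.** (a) $E_H(\ell,W)=\bigcup_jE^j_H(\ell,W)$. The set $E_H^j(\ell,W)\times I^k$ is clopen; it is the disjoint union of the clopen sets $([s]\times I^k)\cap\{\rho\le g_H^j(s,W)\}$ over those $s\in\lambda^\ell$ for which $g_H(s,W)$ is defined. Hence $E_H\times I^k$ is open.
(b) If $u\in W$, $(x,u)\in\operatorname{cl}_mH$ and $([x|\ell]\times W)\cap\{\rho\le\rho(x)\}\cap H=\emptyset$, then $x\in E_H(\ell,W)$. Hence $(x,u)\in\operatorname{cl}_mH\setminus\operatorname{cl}_\tau H$ implies $x\in E_H$.

*Proof.* (a) $\rho(x)<g_H(s,W)$ iff $\rho(x)\le g^j_H(s,W)$ for some $j$. The set $E_H^j(\ell,W)\times I^k$ is clopen in each member of the clopen partition $\{[s]\times I^k:s\in\lambda^\ell\}$, hence clopen. (b) $[x|\ell]\times W$ is a metric neighbourhood of $(x,u)$, so it meets $H$, and all points where it does have level $>\rho(x)$. Thus $g_H(x|\ell,W)$ is defined and $>\rho(x)$. The second statement follows by taking a basic $\tau$-neighbourhood of $(x,u)$ that misses $H$. $\square$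

The only property of $E_H$ that matters later: off the open set $E_H\times I^k$ metric closure of $H$ and $\tau$-closure of $H$ agree, and $E_H\times I^k$ is a countable union of closed sets, each of which splits into open pieces of *bounded* level.

## 5. Perfect normality of $\Omega_\lambda$, and $\operatorname{Ind}\le\dim$ of the metric topology

**Lemma 7.** Every $\Omega_\lambda$ is perfectly normal; hence so is every subspace.

*Proof.* **Step 1: open sets are $F_\sigma$.** Let $O$ be open and $H=\Omega_\lambda\setminus O$. Let $O(\ell,W)$ be the set of all $(x,u)$ with $u\in W$ such that $H\cap([x|\ell]\times W)=\emptyset$ or $x\in E_H(\ell,W)$. This set misses $H$: if $(x,u)\in H$ and $u\in W$, then $g_H(x|\ell,W)$ is defined and $\le\rho(x)$. Conversely, if $(x,u)\in O$, some basic neighbourhood $([x|\ell]\times W)\cap\{\rho\le\rho(x)\}$ misses $H$, so either $[x|\ell]\times W$ misses $H$ or all points of $H$ in it have level $>\rho(x)$; thus $(x,u)\in O(\ell,W)$. Hence $O=\bigcup_{\ell,W}O(\ell,W)$.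

Write $W=\bigcup_jW_j$ with $W_j$ compact and increasing, and let $O_j$ be the set of $(x,u)$ with $u\in W_j$ and [$H\cap([x|\ell]\times W)=\emptyset$ or $x\in E_H^j(\ell,W)$]. As the sets $W_j$ and $E^j_H(\ell,W)$ increase with $j$, $O(\ell,W)=\bigcup_jO_j$. In $[s]\times I^k$ with $s\in\lambda^\ell$, the trace of $O_j$ is $[s]\times W_j$ or $([s]\times W_j)\cap\{\rho\le g_H^j(s,W)\}$, which is closed. So $O_j$ is closed.

**Step 2: normality, by induction on $\lambda$.** The space is $T_1$, as $\tau$ refines $\tau_m$. The case $\lambda=0$ is trivial. Let $P,Q$ be disjoint and closed; we verify (D6).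

*Case $\lambda=\delta+1$.* If $\operatorname{cf}\delta\ne\omega$, then $\Omega_\lambda=\Omega_\delta$. Otherwise let $\delta_j\nearrow\delta$. The clopen set $\{\rho\le\delta_j\}=\Omega_{\delta_j+1}$ is normal by induction, so $P\cap\{\rho\le\delta_j\}$ lies in an open subset of it whose closure misses $Q$. A point of $P$ of level $\delta$ has a neighbourhood $([x|\ell]\times W)\cap\{\rho\le\delta\}=[x|\ell]\times W$ that misses $Q$. So these points lie in the metric-open set $\Omega_\lambda\setminus\operatorname{cl}_mQ$, which is a countable union of metric-open sets whose metric closures miss $Q$. Countably many open sets have been used.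

*Case $\lambda$ limit.* Let $\ell<\omega$ and $W,W'\in\mathcal W$ with $\overline{W'}\subseteq W$. For $s\in\lambda^\ell$: if $Q\cap([s]\times W)=\emptyset$, let $V_s=[s]\times W'$; its closure is contained in $[s]\times W$ and misses $Q$. Otherwise let $g=g_Q(s,W)$. Since $g+1<\lambda$, the clopen set $\{\rho\le g\}=\Omega_{g+1}$ is normal by induction. Choose $V$ open in it with $P\cap\{\rho\le g\}\subseteq V$ and $\overline V\cap Q=\emptyset$, and let $V_s=V\cap([s]\times I^k)$. The set $V(\ell,W,W')=\bigcup_{s\in\lambda^\ell}V_s$ is open, and its closure misses $Q$ because the $[s]\times I^k$ form a clopen partition.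

These countably many sets cover $P$. Indeed, for $(x,u)\in P$ choose $\ell$ and $W\ni u$ with $([x|\ell]\times W)\cap\{\rho\le\rho(x)\}\cap Q=\emptyset$, and then $W'\ni u$ with $\overline{W'}\subseteq W$. Let $s=x|\ell$. Either $Q\cap([s]\times W)=\emptyset$ and $(x,u)\in[s]\times W'=V_s$, or $\rho(x)<g_Q(s,W)=g$ and $(x,u)\in P\cap\{\rho\le g\}\cap([s]\times I^k)\subseteq V_s$. $\square$

**Lemma 8.** For every $Z\subseteq\Omega_\lambda$: $\operatorname{Ind}(Z,\tau)\le\dim(Z,\tau_m)$.

*Proof.* By (D2), $\dim(Z,\tau_m)\le k$. We show by induction on $d\ge-1$: if $\dim(Z,\tau_m)\le d$, then $\operatorname{Ind}(Z,\tau)\le d$. The case $d=-1$ is trivial. Assume the claim for smaller dimensions and all ordinals, and for fixed $d$ induct on $\lambda$; $\lambda=0$ is trivial. Note that subsets of $Z$ have metric dimension $\le d$ as well.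

*Case $\lambda=\delta+1$.* If $\operatorname{cf}\delta\ne\omega$, then $\Omega_\lambda=\Omega_\delta$. Otherwise let $\delta_j\nearrow\delta$. Then $Z$ is the union of its closed subsets $Z\cap\{\rho\le\delta_j\}\subseteq\Omega_{\delta_j+1}$, of $\operatorname{Ind}\le d$ by induction, and $Z\cap\{\rho=\delta\}$, on which $\tau=\tau_m$ and so $\operatorname{Ind}=\dim\le d$. Apply (D1).

*Case $\lambda$ limit.* Let $P,Q$ be disjoint closed subsets of $Z$. We cut $Z$ into a part where levels are bounded and a part where the metric is reliable. Put
$$E'=Z\cap((E_P\cup E_Q)\times I^k),\qquad R'=Z\setminus E' .$$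
$E'$ is open in $Z$. By Lemma 6(a) it is a countable union of closed subsets of $Z$, each a disjoint union of relatively open pieces contained in sets $\{\rho\le\alpha\}=\Omega_{\alpha+1}$ with $\alpha+1<\lambda$. By induction on $\lambda$ and (D1), $\operatorname{Ind}E'\le d$.

**Step 1: a partition in $R'$.** We have $R'\cap\operatorname{cl}_mP\cap\operatorname{cl}_mQ=\emptyset$. Indeed, a point $(x,u)$ of this set fails to lie in $P$ or in $Q$; these are $\tau$-closed in $Z$, so it fails to lie in $\operatorname{cl}_\tau P$ or in $\operatorname{cl}_\tau Q$, and $x\in E_P\cup E_Q$ by Lemma 6(b), a contradiction. So in the metric space $(R',\tau_m)$, where $\operatorname{Ind}=\dim\le d$, there is a partition $L'$ between $R'\cap\operatorname{cl}_mP$ and $R'\cap\operatorname{cl}_mQ$ with $\dim(L',\tau_m)\le d-1$. By the induction hypothesis on $d$, $\operatorname{Ind}(L',\tau)\le d-1$. Let $U'\supseteq P\cap R'$ and $V'\supseteq Q\cap R'$ be its sides. $L'$ is closed in $R'$, hence in $Z$.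

**Step 2: extending it over $E'$.** In $Z\setminus L'$ the sets $P\cup U'$ and $Q\cup V'$ are closed: $P$ misses $L'$ and is closed in $Z$, and $U'$ is closed in $R'\setminus L'$, which is closed in $Z\setminus L'$; the same holds for $Q,V'$. They are disjoint, because $P\cap V'\subseteq U'\cap V'=\emptyset$ and $U'\cap Q\subseteq U'\cap V'=\emptyset$. As $Z\setminus L'$ is normal, there are open $P_1\supseteq P\cup U'$, $Q_1\supseteq Q\cup V'$ in it whose closures in $Z\setminus L'$ are disjoint. In $E'\subseteq Z\setminus L'$ take a partition $L''$ between the traces of these closures with $\operatorname{Ind}L''\le d-1$ and sides $P_2\supseteq P_1\cap E'$, $Q_2\supseteq Q_1\cap E'$.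

The sets $P_1\cup P_2$ and $Q_1\cup Q_2$ are open in $Z$ and contain $P$ and $Q$. They are disjoint: $P_1\cap Q_2\subseteq P_1\cap E'\cap Q_2\subseteq P_2\cap Q_2=\emptyset$, and likewise $P_2\cap Q_1=\emptyset$. Since $R'\setminus L'=U'\cup V'\subseteq P_1\cup Q_1$, while $L'$ misses all four sets, the complement of their union in $Z$ is $L=L'\cup L''$.

**Step 3: the dimension of $L$.** $L'$ is closed in $L$, and $L''=L\cap E'$ is open in $L$, hence a countable union of closed subsets of $L$; these are closed in $L''$ and have $\operatorname{Ind}\le d-1$. By (D1), $\operatorname{Ind}L\le d-1$. $\square$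

## 6. Coloured levels and the traces of a partition in cube fibres

If we take all of $\Omega_\lambda$ as $Y$, the single fibres $\{x\}\times I^k$ already have dimension $k$. If we take $B_\lambda\times J$ with $\dim J\le n$, Lemma 8 gives $\operatorname{Ind}Y\le n$. Neither helps. The compromise is to place over each level one of several low-dimensional dense sets whose union is the whole cube: the level sees only a small set, while metric limits from other levels see the cube.

**The data.** Let $r\ge2$ and $1\le N<k$ with
$$k-N\ge r,\tag{1}$$
and let $J^0,\dots,J^{r-1}$ be dense subsets of $I^k$ with union $I^k$. Let $R_j\subseteq I^k$ be the set of points with exactly $j$ rational coordinates, $0\le j\le k$. It is dense. It is the union of countably many relatively closed sets $R_j\cap\{u_i=q_i\ (i\in A)\}$, $|A|=j$, $q_i$ rational, each embeddable in a power of the irrationals, so $\dim R_j=0$. Our sets $J^i$ will be unions of sets $R_j$.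

**Definition (colouring, $Y(\lambda,c)$).** A *colouring on $\lambda$* is a map $c:\Sigma\to\{0,\dots,r-1\}$ with $\Sigma\subseteq\{\delta<\lambda:\operatorname{cf}\delta=\omega\}$. Put
$$Y=Y(\lambda,c)=\{(x,u)\in\Omega_\lambda:\rho(x)\in\Sigma,\ u\in J^{c(\rho(x))}\}$$
with the topology $\tau$. For $\mu\le\lambda$ let $Y(\mu,c)=Y(\mu,c|\mu)=Y\cap\{\rho<\mu\}$. Let $Y^\delta=Y\cap\{\rho=\delta\}$, a closed metrizable subspace, and for $1\le a\le N$ let
$$F_a=\{(x,u)\in Y:u_a\le\tfrac14\},\qquad G_a=\{(x,u)\in Y:u_a\ge\tfrac34\}.$$

**Definition (thin system).** A closed $S\subseteq Y$ is *thin* if $\operatorname{Ind}(S\cap Y^\delta)\le0$ for all $\delta$. A *system* in $Y$ is a sequence $T_1,\dots,T_N$ of partitions $T_a$ in $Y$ between $F_a$ and $G_a$. It is *thin* if $\bigcap_aT_a$ is thin.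

For limit $\lambda$ let $X(\lambda,c)=Y\cup\{p\}$ be the space of Section 3 for the clopen sets $Y_\alpha=Y\cap\{\rho\le\alpha\}=Y(\alpha+1,c)$. The level $\alpha(y)$ of Lemma 5 is $\rho(y)$. Each $Y^\delta$ is closed in $Y$ and contained in $Y_\delta$, so Lemma 4(c) reads:
$$\text{if }\operatorname{Hind}X(\lambda,c)\le N,\text{ then }Y(\lambda,c)\text{ has a thin system.}\tag{2}$$

**Example.** Let $k=3$, $N=1$, $r=2$, $J^0=R_0\cup R_1$, $J^1=R_2\cup R_3$; by (D3), $\dim J^i\le1$. The set $J^1$ is a countable union of segments parallel to the axes. Take $\lambda=\omega+1$ and $c(\omega)=0$. Then $Y=B_{\omega+1}\times J^0$ is metrizable of dimension $\le1$, so between $F_1$ and $G_1$ there is a partition of dimension $\le0$: a thin system. In the cube, by (D3), there is a partition $C$ between the faces $\{u_1=0\}$, $\{u_1=1\}$ with $\dim(C\cap J^0)\le0$. The next lemma says that such a $C$ must then meet $J^1$ in a set of dimension $\ge1$. A single $C$ cannot serve both colours, and this is what the whole argument exploits.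

**Lemma 9.** If $C_a$ is a partition in $I^k$ between $\{u_a=0\}$ and $\{u_a=1\}$ for $1\le a\le N$ and $C=\bigcap_aC_a$, then $\dim C\ge k-N$. Hence $\dim(C\cap J^i)\ge1$ for some $i<r$.

*Proof.* If $\dim C\le k-N-1$, then (D3) gives successively partitions $T_{N+1},\dots,T_k$ between the remaining pairs of faces, each lowering the dimension of the intersection with $C$ by one as long as this intersection is nonempty. After $k-N$ applications $C\cap T_{N+1}\cap\dots\cap T_k=\emptyset$, contradicting (D4). If $\dim(C\cap J^i)\le0$ for all $i<r$, then (D3) gives $\dim C\le r-1<k-N$ by (1), a contradiction. $\square$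

The next lemma extracts from partitions in $Y$ honest partitions in the full cube fibres.

**Lemma 10.** Let $T_1,\dots,T_N$ be a system in $Y=Y(\lambda,c)$. There are disjoint open $U_a,V_a\subseteq Y$ ($1\le a\le N$) such that, with $L_a=\operatorname{cl}_mU_a\cap\operatorname{cl}_mV_a$ (closures in $(\Omega_\lambda,\tau_m)$), $L_{a,x}=\{u:(x,u)\in L_a\}$ and $E=\bigcup_a(E_{U_a}\cup E_{V_a})$, for every $x$ with $\rho(x)\in\Sigma$:

(i) $L_{a,x}$ is a partition in $I^k$ between $\{u_a=0\}$ and $\{u_a=1\}$;
(ii) if $x\notin E$, then $\{x\}\times\bigl(\bigcap_aL_{a,x}\cap J^{c(\rho(x))}\bigr)\subseteq\bigcap_aT_a$.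

*Proof.* Let $U_a\supseteq F_a$ and $V_a'\supseteq G_a$ be the sides of $T_a$. To leave no gap, enlarge the second one: $V_a=Y\setminus\operatorname{cl}_YU_a\supseteq V_a'$. Then
$$Y\setminus(U_a\cup V_a)\subseteq T_a,\qquad Y=\operatorname{cl}_YU_a\cup V_a .$$

(i) The $\tau$-closure is contained in the metric closure, so $\operatorname{cl}_mU_a\cup\operatorname{cl}_mV_a=\operatorname{cl}_mY$, and this contains $\{x\}\times I^k$ when $\rho(x)\in\Sigma$, because $J^{c(\rho(x))}$ is dense. As $V_a\cap F_a=\emptyset=U_a\cap G_a$, we have $\operatorname{cl}_mV_a\subseteq\{u_a\ge\frac14\}$ and $\operatorname{cl}_mU_a\subseteq\{u_a\le\frac34\}$. So the fibres $A_x$ and $B_x$ of $\operatorname{cl}_mU_a$ and $\operatorname{cl}_mV_a$ over $x$ are closed, cover $I^k$, and miss the faces $\{u_a=1\}$ and $\{u_a=0\}$ respectively. Since $L_{a,x}=A_x\cap B_x$, the set $I^k\setminus L_{a,x}$ is the union of the disjoint open sets $I^k\setminus B_x\supseteq\{u_a=0\}$ and $I^k\setminus A_x\supseteq\{u_a=1\}$.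

(ii) Suppose $(x,u)\in(L_a\cap Y)\setminus T_a$. Then $(x,u)$ lies in $U_a$ or in $V_a$, say in $U_a$; the other case is symmetric. As $U_a$ is open in $Y$ and disjoint from $V_a$, $(x,u)\in\operatorname{cl}_mV_a\setminus\operatorname{cl}_\tau V_a$, so $x\in E_{V_a}\subseteq E$ by Lemma 6(b). Hence for $x\notin E$ every point of $L_a\cap Y$ over $x$ lies in $T_a$. $\square$

## 7. One trace at stationarily many levels

**Lemma 11.** Let $\kappa>\mathfrak c$ be regular and $c:\Sigma\to\{0,\dots,r-1\}$ a colouring on $\kappa$ such that every $c^{-1}(i)$, $i<r$, is stationary in $\kappa$. Then $Y(\kappa,c)$ has no thin system.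

*Proof.* Suppose $T_1,\dots,T_N$ is a thin system and take $U_a,V_a,L_a,E$ from Lemma 10. The plan is to find, at levels $\delta$ of every colour, points $x_\delta$ with one and the same trace, and then to contradict Lemma 9.

**Step 1: finite approximations of traces.** For finite strictly increasing $s$ let $L_a(s)=\overline{\bigcup\{L_{a,x}:x\in[s]\}}\subseteq I^k$. Then
$$L_{a,x}=\bigcap_\ell L_a(x|\ell).\tag{3}$$
Only $\supseteq$ needs proof. If $u$ is in the right side, there are $x_\ell\in[x|\ell]$ and $u_\ell\in L_{a,x_\ell}$ with $|u_\ell-u|<1/(\ell+1)$. Then $(x_\ell,u_\ell)\to(x,u)$ in the metric, and $L_a$ is metric-closed. Let $\mathfrak L$ be the set of $N$-tuples of closed subsets of $I^k$ and $L(s)=(L_1(s),\dots,L_N(s))\in\mathfrak L$. We have $|\mathfrak L^\omega|=\mathfrak c<\kappa$.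

**Step 2: a game for each possible history of approximations.** For $e=(e_0,e_1,\dots)\in\mathfrak L^\omega$ let $\mathcal G_e$ be this game. At stage $i$ player I chooses $\beta_i<\kappa$, and then II must choose $\alpha_i<\kappa$ with
$$\alpha_i>\beta_i,\qquad\alpha_i>\alpha_{i-1}\ (\text{if }i\ge1),\qquad L(\alpha_0,\dots,\alpha_i)=e_i .$$
II loses iff at some stage she has no legal move. By (S3) the game is determined.

*II has a winning strategy in some $\mathcal G_e$.* Otherwise I has a winning strategy $\sigma_e$ in every $\mathcal G_e$; regard $\sigma_e$ as a function of the earlier moves of II, extended arbitrarily to all finite sequences of ordinals below $\kappa$. Recursively choose $\alpha_i<\kappa$ larger than $\alpha_{i-1}$ and larger than $\sigma_e(\alpha_0,\dots,\alpha_{i-1})$ for *all* $e\in\mathfrak L^\omega$. This is possible because $\kappa$ is regular and $>\mathfrak c$. Now let $e_i=L(\alpha_0,\dots,\alpha_i)$ and $e=(e_i)_i$. When II plays $\alpha_0,\alpha_1,\dots$ against $\sigma_e$ in $\mathcal G_e$, all her moves are legal, so she does not lose: a contradiction.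

**Step 3: the same trace at a club of levels.** Fix $e$ and a winning strategy $\varphi$ of II in $\mathcal G_e$. Let $\Delta$ be the closed unbounded set of limit $\delta<\kappa$ closed under $\varphi$: if I's moves are $<\delta$, so are II's answers. For $\delta\in\Delta$ with $\operatorname{cf}\delta=\omega$ let I play a sequence $\beta_i\nearrow\delta$. The answers satisfy $\beta_i<\alpha_i<\delta$, so $x_\delta=(\alpha_i)_i$ is strictly increasing with $\rho(x_\delta)=\delta$. By (3),
$$L_{a,x_\delta}=\bigcap_i(e_i)_a=:C_a ,$$
which does not depend on $\delta$. Taking some $\delta\in\Delta\cap\Sigma$, we see from Lemma 10(i) that $C_a$ is a partition between the $a$-th faces. Put $C=\bigcap_aC_a$. By Lemma 9 there is $i<r$ with $\dim(C\cap J^i)\ge1$. Fix it.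

**Step 4: the exceptional set cannot absorb this colour.** The set $\Sigma_i=\Delta\cap c^{-1}(i)$ is stationary. Let $\delta\in\Sigma_i$. The set $\{x_\delta\}\times(C\cap J^i)$ is closed in $Y^\delta$ and has $\operatorname{Ind}\ge1$, so it is not contained in $\bigcap_aT_a\cap Y^\delta$, whose $\operatorname{Ind}$ is $\le0$. By Lemma 10(ii), $x_\delta\in E$, that is, $x_\delta\in E_H(\ell,W)$ for some $H\in\{U_a,V_a:a\le N\}$, $\ell<\omega$, $W\in\mathcal W$. There are only countably many triples $(H,\ell,W)$, so one works for all $\delta$ in a stationary set. The entries of $x_\delta|\ell$ are ordinals $<\delta$, so $\ell$ applications of Fodor's lemma give a stationary $\Sigma'\subseteq\Sigma_i$ and one $s$ with $x_\delta|\ell=s$ for all $\delta\in\Sigma'$. Then $\delta=\rho(x_\delta)<g_H(s,W)<\kappa$ for all $\delta\in\Sigma'$, so $\Sigma'$ is bounded, a contradiction. $\square$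

## 8. Non-reflecting colourings: proof of Theorem B

By (2) and Lemma 11, stationary colour classes on $\kappa$ give $\operatorname{Hind}X(\kappa,c)\ge N+1$. What remains is $\operatorname{Ind}Y(\mu,c)\le n$ for all $\mu<\kappa$. The first thing to try is induction on $\mu$. Successors and limits of cofinality $\omega$ are handled by (D1). At $\mu$ of uncountable cofinality Lemma 5 helps if $\Sigma\cap\mu$ misses a club of $\mu$. That is an extra property of $\Sigma$.

**Definition.** A stationary $\Sigma\subseteq\{\delta<\kappa:\operatorname{cf}\delta=\omega\}$ is *non-reflecting* if $\Sigma\cap\mu$ is non-stationary in $\mu$ for all $\mu<\kappa$ with $\operatorname{cf}\mu>\omega$. (By Jensen, $\square_\theta$ yields such a set for $\kappa=\theta^+$; so under $V=L$ one exists for $\kappa=\omega_2>\mathfrak c=\omega_1$.)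

*Proof of Theorem B.* Let $\kappa>\mathfrak c$ be regular and $\Sigma$ non-reflecting. For $r\ge2$ let
$$k=2r-1,\qquad N=r-1,\qquad J^i=R_{2i}\cup R_{2i+1}\subseteq I^k\quad(i<r).$$
Then $\dim J^i\le1$ by (D3), each $J^i$ is dense, $\bigcup_iJ^i=I^k$, and $k-N=r$, so (1) holds. By (S2) let $c:\Sigma\to\{0,\dots,r-1\}$ have all classes stationary. Put $Y=Y(\kappa,c)$ and $X^r=X(\kappa,c)$.

**Step 1: $\operatorname{Ind}Y(\mu,c)\le1$ for all $\mu<\kappa$,** by induction on $\mu$. Zero is trivial. Let $\mu=\delta+1$. If $\delta\notin\Sigma$, then $Y(\mu,c)=Y(\delta,c)$. If $\delta\in\Sigma$ and $\delta_j\nearrow\delta$, then $Y(\mu,c)$ is the union of the closed sets $Y(\delta_j+1,c)$ and of $Y^\delta\subseteq B_\mu\times J^{c(\delta)}$, which is metrizable of dimension $\le1$; use (D1). If $\mu$ is a limit with $\operatorname{cf}\mu=\omega$ and $\mu_j\nearrow\mu$, then $Y(\mu,c)=\bigcup_jY(\mu_j+1,c)$; use (D1). If $\operatorname{cf}\mu>\omega$, some closed unbounded $D\subseteq\mu$ is disjoint from $\Sigma$, which contains all levels $\rho(y)$; apply Lemma 5 to $Y(\mu,c)$ and its clopen pieces $Y(\alpha+1,c)$,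 $\alpha<\mu$.

**Step 2: conclusion.** By Lemma 4(a),(b), $X^r$ is hereditarily normal with $\operatorname{Ind}X^r\le1$. By (2) and Lemma 11, $\operatorname{Hind}X^r\le N$ fails, so $\operatorname{Hind}X^r\ge N+1=r$. Let $X=\bigoplus_{r\ge2}X^r$ be the topological sum. It is hereditarily normal and $\operatorname{Ind}X\le1$. By Lemma 1(a), $\operatorname{Hind}X=\infty$. By Lemma 1(d), $\operatorname{Ind}X\le0$ is impossible, so $\operatorname{Ind}X=1$. $\square$

In ZFC the argument stops precisely at $\operatorname{cf}\mu>\omega$ in Step 1. Without a non-reflecting set we have no club to cut along, and nothing so far bounds $\operatorname{Ind}Y(\mu,c)$ at such $\mu$.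

## 9. The least ordinal without thin systems: proof of Theorem A

The way around is not to fix the ordinal in advance. We stop at the *first* ordinal at which some colouring has no thin system. Below it, every colouring has one, and thin systems carry information: in the fibre over $x$ (off the exceptional set) the trace must be small on the colour used there, hence by Lemma 9 large on the other colour. So *the trace knows the colour*. If a colour can be read off from the trace in an $F_\sigma$ way, $Y$ falls apart into countably many closed pieces over each of which only one colour occurs, and Lemma 8 bounds their dimension. Reading off "colour $0$" from a thin system for $c$ is $F_\sigma$; reading off "colour $1$" is done by a thin system for the reversed colouring $1-c$.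

**The parameters.** Fix $n\ge1$ and put $k=2n+1$, $r=2$, $N=2n-1$, so that $k-N=2=r$ and (1) holds. Let
$$J^0=R_0\cup\dots\cup R_n,\qquad J^1=R_{n+1}\cup\dots\cup R_{2n+1}.$$
Each is a union of $n+1$ zero-dimensional sets, so $\dim J^i\le n$ by (D3). Both are dense and $J^0\cup J^1=I^k$. Further $J^1=\bigcup_{j<\omega}Q_j$, where the $Q_j$ are the compact $n$-cubes obtained by fixing $n+1$ coordinates at rational values. From now on colourings are *total*: $c:\{\delta<\lambda:\operatorname{cf}\delta=\omega\}\to\{0,1\}$.

**Definition.** An ordinal $\lambda$ is *bad* if for some total colouring $c$ on $\lambda$ the space $Y(\lambda,c)$ has no thin system.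

*Bad ordinals exist:* $\kappa=\mathfrak c^+$ is bad. Split the stationary set $\{\delta<\kappa:\operatorname{cf}\delta=\omega\}$ into two stationary sets by (S2) and apply Lemma 11.

**Lemma 12.** If $\operatorname{Ind}Y(\lambda,c)\le n$ for all total colourings $c$ on $\lambda$, then $\lambda$ is not bad.

*Proof.* Let $Y=Y(\lambda,c)$ and $S_0=Y$. Choose partitions $S_a$ in $S_{a-1}$ between $F_a\cap S_{a-1}$ and $G_a\cap S_{a-1}$ with $\operatorname{Ind}S_a\le n-a$ for $a\le n$, and arbitrary ones for $n<a\le N$; note that $n\le N$. Then $\operatorname{Ind}S_N\le\operatorname{Ind}S_n\le0$. Lemma 3 gives a system with $\bigcap_aT_a\subseteq S_N$, and it is thin. $\square$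

**Lemma 13.** If no $\mu'\le\mu$ is bad, then $\operatorname{Ind}Y(\mu,c)\le n$ for every total colouring $c$ on $\mu$. If $\mu$ is $0$ or a successor, it suffices that no $\mu'<\mu$ is bad.

*Proof.* Induction on $\mu$; $\mu=0$ is trivial.

*Case $\mu=\delta+1$.* If $\operatorname{cf}\delta\ne\omega$, then $Y(\mu,c)=Y(\delta,c)$ and induction applies, as no $\mu'\le\delta$ is bad. Otherwise let $\delta_j\nearrow\delta$. Then $Y(\mu,c)$ is the union of the closed sets $Y(\delta_j+1,c)$, of $\operatorname{Ind}\le n$ by induction, and of $Y^\delta\subseteq B_\mu\times J^{c(\delta)}$, a metrizable space of $\dim\le n$. Apply (D1).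

*Case $\mu$ limit.* As $\mu$ is not bad, there are thin systems $T_1,\dots,T_N$ in $Y=Y(\mu,c)$ and $T'_1,\dots,T'_N$ in $Y(\mu,1-c)$. Lemma 10 provides $U_a,V_a,L_a$ for the first and $U'_a,V'_a,L'_a$ for the second. Let $E\subseteq B_\mu$ be the union of the sets $E_H$ for $H\in\mathcal H=\{U_a,V_a,U'_a,V'_a:a\le N\}$. For $x\in B_\mu$ put $C_x=\bigcap_aL_{a,x}$ and $C'_x=\bigcap_aL'_{a,x}$. For $j<\omega$ and $q\ge1$ let
$$M_{j,q}=\{x\in B_\mu:C_x\cap Q_j\text{ contains a continuum of diameter}\ge1/q\},\qquad M=\bigcup_{j,q}M_{j,q},$$
and define $M'_{j,q},M'$ in the same way from $C'_x$.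

**Step 1: $M_{j,q}$ is closed in the metric space $B_\mu$.** Let $x_i\to x$ with $x_i\in M_{j,q}$, witnessed by continua $Z_i$. A subsequence of $(Z_i)$ converges in the Hausdorff metric to a continuum $Z\subseteq Q_j$ of diameter $\ge1/q$. Each $u\in Z$ is the limit of points $u_i\in Z_i$ along the subsequence, and $(x_i,u_i)\in L_a$ for each $a$. As $L_a$ is metric-closed, $(x,u)\in L_a$. So $Z\subseteq C_x$ and $x\in M_{j,q}$. The same holds for $M'_{j,q}$.

**Step 2: off $E$, the trace reveals the colour.** Let $x\notin E$. We claim that
$$x\in M\iff c(\rho(x))=0,\qquad\qquad x\in M'\iff c(\rho(x))=1.\tag{4}$$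
By Lemma 10(ii) the set $\{x\}\times(C_x\cap J^{c(\rho(x))})$ is a closed subset of $\bigcap_aT_a\cap Y^{\rho(x)}$, so by thinness
$$\dim(C_x\cap J^{c(\rho(x))})\le0.$$
If $c(\rho(x))=0$, then $\dim(C_x\cap J^1)\ge1$ by Lemma 10(i) and Lemma 9. Since $C_x\cap J^1=\bigcup_j(C_x\cap Q_j)$, the countable sum theorem gives $\dim(C_x\cap Q_j)\ge1$ for some $j$, and by (D5) this compact set contains a nondegenerate continuum; so $x\in M$. If $c(\rho(x))=1$, then $\dim(C_x\cap J^1)\le0$, so $C_x\cap J^1$ contains no nondegenerate continuum, and $x\notin M$. The same argument for the second system and the colouring $1-c$ gives: $x\in M'$ iff $(1-c)(\rho(x))=0$ iff $c(\rho(x))=1$.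

**Step 3: $Y$ is a countable union of closed sets of $\operatorname{Ind}\le n$.** By (4), every $x\notin E$ lies in $M\cup M'$. So $Y$ is the union of the following countably many sets.

- $Y\cap(E_H^j(\ell,W)\times I^k)$ for $H\in\mathcal H$, $\ell,j<\omega$, $W\in\mathcal W$. By Lemma 6(a) it is closed in $Y$ and a disjoint union of relatively open pieces, each a closed subset of some $Y(\alpha+1,c)$ with $\alpha=g_H^j(s,W)<g_H(s,W)<\mu$, so $\alpha+1<\mu$. By induction its $\operatorname{Ind}$ is $\le n$.
- $Y\cap((M_{j,q}\setminus E)\times I^k)$. It is closed in $Y$, since $M_{j,q}\times I^k$ is metric-closed and $E\times I^k$ is open. By (4) it is contained in $B_\mu\times J^0$, of metric dimension $\le n$. By Lemma 8 its $\operatorname{Ind}$ is $\le n$.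
- $Y\cap((M'_{j,q}\setminus E)\times I^k)$. It is closed in $Y$ for the same reason, and by (4) contained in $B_\mu\times J^1$, so again $\operatorname{Ind}\le n$.

By (D1), which applies because $Y$ is perfectly normal by Lemma 7, $\operatorname{Ind}Y\le n$. $\square$

*Proof of Theorem A.* Let $\lambda$ be the least bad ordinal and let $c$ be a total colouring on $\lambda$ such that $Y=Y(\lambda,c)$ has no thin system.

**Step 1: $\lambda$ is a limit.** If $\lambda$ were $0$ or a successor, Lemma 13 would give $\operatorname{Ind}Y(\lambda,c')\le n$ for all total $c'$ on $\lambda$, since no $\mu'<\lambda$ is bad. By Lemma 12, $\lambda$ would not be bad. So we may put $X_n=X(\lambda,c)=Y\cup\{p\}$, a perfectly normal space plus one point. It is Hausdorff, and hereditarily normal by Lemma 4(a).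

**Step 2: $\operatorname{Ind}X_n\le n$.** For $\alpha<\lambda$ we have $\alpha+1<\lambda$, and no $\mu'\le\alpha+1$ is bad, so $\operatorname{Ind}Y(\alpha+1,c)\le n$ by Lemma 13. Use Lemma 4(b).

**Step 3: $\operatorname{Ind}X_n\ge n$.** $Y\ne\emptyset$, since otherwise $\emptyset,\dots,\emptyset$ would be a thin system. Take a nonempty fibre $\{x\}\times J^i$ of $Y$, $i=c(\rho(x))$. It contains a copy of $I^n$: fix $n+1$ coordinates, at irrational values if $i=0$ and at rational values if $i=1$, and let the other $n$ vary. This copy carries the topology of $I^n$, because $\tau=\tau_m$ on the level $\rho(x)$; being compact, it is closed in $X_n$. So $\operatorname{Ind}X_n\ge\operatorname{Ind}I^n=n$.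

**Step 4: $\operatorname{Hind}X_n\ge2n$.** If $\operatorname{Hind}X_n\le2n-1=N$, then $Y$ would have a thin system by (2), a contradiction. By Lemma 1(b), $\operatorname{Hind}X_n\le m$ fails for all $m\le2n-1$.

Altogether $\operatorname{Ind}X_n=n<2n\le\operatorname{Hind}X_n$. For $n=1$ this is a hereditarily normal space with $\operatorname{Ind}X_1=1$ and $\operatorname{Hind}X_1\ge2$, so $\operatorname{Hind}$ and $\operatorname{Ind}$ do not agree on the class of hereditarily normal spaces. $\square$

**Remark.** This is consistent with the two known results quoted at the start: $\operatorname{Hind}X_1\le1$ fails, and $X_1$ is not totally normal, since $\operatorname{Hind}=\operatorname{Ind}$ on totally normal spaces. It is also consistent with Lemma 2: $Y$ is perfectly normal, but $X_n$ is not, because $\operatorname{Hind}X_n\neq\operatorname{Ind}X_n$.
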